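\title{The Jacobson radical of a local hypercyclic ring is nil}

\begin{abstract}
A ring is right hypercyclic if every cyclic right module has a cyclic injective hull. We prove that the Jacobson radical of a local right hypercyclic ring is a nil ideal. We also show that such a ring is a duo chain ring, characterize local hypercyclic rings by the shape of their right ideals, show that for local rings the notion is left--right symmetric, and give a commutative example in which the radical is nil but not nilpotent.
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are associative with identity, and modules are unital right modules unless the contrary is said. Every module $M$ embeds as an essential submodule in an injective module $E(M)$, its injective hull. Passing from $M$ to $E(M)$ usually adds a great deal: the hull of the cyclic $\mathbb Z$-module $\mathbb Z$ is $\mathbb Q$, which is not finitely generated. A ring $R$ is called (\emph{right}) \emph{hypercyclic} if every cyclic right $R$-module has a cyclic injective hull, so that a module with one generator still has one generator after the passage to the hull. A ring $R$ is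 \emph{local} if $R/J(R)$ is a division ring, where $J(R)$ is the Jacobson radical. An ideal $I$ is \emph{nil} if each of its elements is nilpotent, and \emph{nilpotent} if $I^n=0$ for some $n$.

Division rings are hypercyclic, since all their modules are injective, and so are the rings $F[t]/(t^n)$ over a field $F$ (Example~\ref{ex:trunc}). The power series ring $V=F[[t]]$ is not: the field $F((t))$ is a divisible, hence injective, module over the principal ideal domain $V$, it contains $V$ as an essential submodule, and its nonzero cyclic submodules are the proper submodules $t^nV$. The failure is caused by the element $t$ of the radical. The hull has to allow division by all powers of $t$, these powers never vanish, and no single generator suffices. This suggests the following question, which is posed in \cite{survey}.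

\medskip
\noindent\textbf{Question.} \emph{Is the Jacobson radical of every local hypercyclic ring a nil ideal?}
\medskip

For commutative rings the heuristic above becomes a short proof (Proposition~\ref{prop:comm}), and that proof breaks down without commutativity. The answer is nevertheless affirmative.

\begin{theorem}\label{thm:main}
If $R$ is a local right hypercyclic ring, then $J(R)$ is nil.
\end{theorem}

The proof describes these rings closely, and a little more work gives the following supplement. Here $\operatorname{soc}(R_R)$ is the sum of the simple right ideals of $R$, and ``linearly ordered'' refers to inclusion.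

\begin{theorem}\label{thm:structure}
Let $R$ be a local ring and $J=J(R)$.
\begin{enumerate}
\item[(1)] If $R$ is right hypercyclic, then $R$ is a duo chain ring: $cR=Rc$ for all $c\in R$, and the ideals of $R$ are linearly ordered. If moreover $J$ is principal as a right ideal or as a left ideal, then $J$ is nilpotent.
\item[(2)] $R$ is right hypercyclic if and only if the following four conditions hold:
\begin{enumerate}
\item[(A)] the right ideals of $R$ are linearly ordered;
\item[(B)] $R$ is right self-injective, that is, the module $R_R$ is injective;
\item[(C)] $\operatorname{soc}(R_R)\neq0$;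
\item[(D)] every right ideal has the form $cR$ or $cJ$ with $c\in R$.
\end{enumerate}
\item[(3)] $R$ is right hypercyclic if and only if it is left hypercyclic.
\item[(4)] ``Nil'' in Theorem~\ref{thm:main} cannot be improved to ``nilpotent'', even for commutative $R$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} has three stages. First, hypercyclicity is translated into conditions (A)--(D), which put left and right ideals in duality through annihilators (Sections~\ref{sec:duality} and~\ref{sec:translate}). Second, $J$ is shown to be the only completely prime ideal, which settles the case of a principal radical (Section~\ref{sec:cp}). Third, a non-nilpotent element of $J$ produces a largest ideal $N$ properly contained in $J$. Its left annihilator $B$ is not a principal right ideal (Section~\ref{sec:nonnil}), but self-injectivity lets us sum an infinite series whose sum generates $B$ (Section~\ref{sec:series}). Theorem~\ref{thm:structure} is proved in Section~\ref{sec:structure}.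

\section{Conventions and standard facts}\label{sec:prelim}

From now on $R$ is a local ring, $J=J(R)$ and $U=R\setminus J$. The set $U$ is the group of units of $R$, every proper left or right ideal lies in $J$, and every simple right or left module is isomorphic to $R/J$ and is killed by $J$. ``Ideal'' means two-sided ideal. An ideal $P\neq R$ is \emph{completely prime} if $xy\in P$ implies $x\in P$ or $y\in P$; the ideal $J$ is completely prime because $R/J$ is a division ring.

For $X\subseteq R$ put
\[
r(X)=\{y\in R: Xy=0\},\qquad l(X)=\{y\in R: yX=0\}.
\]
Then $r(X)$ is a right ideal, $l(X)$ is a left ideal, both are ideals when $X$ is an ideal, and $l(cR)=l(c)$, $r(Rc)=r(c)$. For a right ideal $K$ and $b\in R$ put $(K:b)=\{x\in R: bx\in K\}$. This is the kernel of the homomorphism $R\to R/K$, $x\mapsto bx+K$, and $(0:b)=r(b)$.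

Most contradictions below come from the following elementary form of Nakayama's lemma.

\begin{lemma}\label{lem:nak}
Let $a,b,d\in R$.
\begin{enumerate}
\item[(i)] If $a\in aJ$ or $a\in Ja$, then $a=0$.
\item[(ii)] A right ideal properly contained in $bR$ lies in $bJ$, and a left ideal properly contained in $Rb$ lies in $Jb$. If $b\neq0$, then $bJ\neq bR$ and $Jb\neq Rb$.
\item[(iii)] If $bR=dR\neq0$ and $d=bu$, then $u\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $a=aj$ with $j\in J$, then $a(1-j)=0$ and $1-j$ is a unit; the other side is the mirror image. (ii) A right ideal that contains $bx$ with $x\in U$ contains $b$, and a left ideal that contains $xb$ with $x\in U$ contains $b$. The last claim follows from (i). (iii) If $u\in J$, then $b\in dR\subseteq bJ$, so $b=0$ by (i).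
\end{proof}

A submodule $M$ of $E$ is \emph{essential} if it meets every nonzero submodule of $E$ nontrivially, and a nonzero module is \emph{uniform} if all its nonzero submodules are essential. We use the following facts.
\begin{enumerate}
\item[(M1)] \emph{Baer's criterion.} A module $M$ is injective if and only if every homomorphism $f$ from a right ideal $X$ to $M$ has the form $f(x)=mx$ for some $m\in M$. For $M=R_R$ this says that $f$ is left multiplication by an element of $R$.
\item[(M2)] If $M$ is essential in an injective module $E$, then $E\cong E(M)$. An injective submodule of any module is a direct summand.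
\item[(M3)] A nonzero indecomposable injective module $E$ is uniform: if $0\neq X\subseteq E$, then $E$ contains an injective hull of $X$, which is a nonzero direct summand and so equals $E$.
\item[(M4)] A nonzero cyclic module over a local ring is indecomposable: it is $R/K$ with $K\subseteq J$, and all its proper submodules lie in $J/K$, so no two of them add up to $R/K$.
\end{enumerate}

Suppose that the right ideals of $R$ are linearly ordered. Then $b\notin X$ implies $X\subsetneq bR$ for every right ideal $X$; a finite sum $\sum d_ir_i$ lies in the largest of the right ideals $d_iR$; and every nonzero quotient $R/X$ is uniform. We refer to these remarks and their left-hand versions as ``the chain condition''. We also use that a vector space over a division ring whose subspaces are linearly ordered has dimension at most one.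

\section{The commutative case and three model rings}\label{sec:examples}

\begin{proposition}\label{prop:comm}
If $R$ is a commutative local hypercyclic ring, then $J$ is nil.
\end{proposition}

\begin{proof}
Suppose that $a\in J$ is not nilpotent. Then $W=\bigcup_{m\ge1}r(a^m)$ is an ideal with $1\notin W$. If $ax\in W$, then $x\in W$, so multiplication by $a$ is injective on $R/W$. Let $E=E(R/W)$; by hypothesis $E\cong R/K$ with $K\subseteq J$. Since $R$ is commutative, multiplication by $a$ is an endomorphism $\varphi$ of $E$. Its kernel meets the essential submodule $R/W$ in zero, so $\varphi$ is injective. Hence $\varphi(E)\cong E$ is a nonzero direct summand of $E$ by (M2), and $\varphi(E)=E$ by (M4). This says $aR+K=R$, which is impossible because $aR+K\subseteq J$.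
\end{proof}

Let us see how far this goes in general. The set $W$ is still a proper right ideal with $aW\subseteq W$, and left multiplication by $a$ induces an injective endomorphism of $R/W$. It extends to an endomorphism $\varphi$ of $E\cong R/K$, and $\varphi$ is bijective for the same reason as before. Write $\varphi(1+K)=u+K$; then $uR+K=R$, so $u$ is a unit. If $b+K$ is the image of $1+W$ in $R/K$, then comparing the images of $a+W$ gives
\[
ub\equiv ba \pmod K .
\]
For commuting elements this reads $b(u-a)\in K$ with $u-a$ a unit, which is absurd because $b\notin K$. In a noncommutative ring nothing visible forbids that a unit acting on one side of $b$ agrees with a radical element acting on the other side. The general proof meets a relation of this kind in Lemma~\ref{lem:wv} and refutes it only through its effect on the two-sided ideals of $R$.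

The following commutative rings show what to expect. To check (B) for them we use one remark: if $l(r(c))=Rc$, then every homomorphism $f\colon cR\to R$ is a left multiplication, because $f(c)\,r(c)=0$ gives $f(c)=xc$ for some $x$.

\begin{example}\label{ex:trunc}
Let $R=F[t]/(t^n)$. The ideals are $t^kR$ for $0\le k\le n$, and $r(t^k)=t^{n-k}R$. Thus $l(r(t^k))=Rt^k$, and $R$ is self-injective by (M1). For $1\le k\le n$ we have $R/t^kR\cong t^{n-k}R$, which is essential in $R$. So every nonzero cyclic module has hull $R$, and $R$ is hypercyclic with nilpotent radical $tR$.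
\end{example}

\begin{example}\label{ex:hahn}
This is the continuous analogue of Example~\ref{ex:trunc}. Let $F$ be a field and $D$ the set of formal series $f=\sum_{\beta\ge0}f_\beta t^\beta$ with real exponents $\beta\geq0$, coefficients in $F$ and well-ordered support $\{\beta:f_\beta\neq0\}$. If $A,A'$ are well-ordered sets of reals, then $A+A'$ is well ordered and each of its elements has finitely many representations $\alpha+\alpha'$: given a nonincreasing sequence $\alpha_i+\alpha_i'$, pass to a subsequence on which $\alpha_i$ and $\alpha'_i$ are both nondecreasing, and hence both constant. So series can be multiplied, and $D$ is a commutative ring. Let $v(f)$ be the least exponent of $f\neq0$ and $v(0)=\infty$; then $v(fg)=v(f)+v(g)$. Put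
\[
R=D/\{v>1\}.
\]
Every element of $R$ has a unique representative with support in $[0,1]$, which we use to define coefficients and $v$ on $R$. For $x,y\in R$ we have $xy\neq0$ if and only if $v(x)+v(y)\le1$. Elements with $v>0$ are therefore nilpotent, and an element with $v=0$ has the form $f_0(1-x)$ with $f_0\in F\setminus0$ and $x$ nilpotent, so it is a unit. Thus $R$ is local and $J=\{v>0\}$ is nil. But $J$ is not nilpotent, since $(t^{1/n})^n=t\neq0$; in fact $J=J^2$, since $x=t^{v(x)/2}\cdot t^{-v(x)/2}x$ for $0\neq x\in J$.

We check (A)--(D). Every $x\neq0$ is $t^{v(x)}$ times a unit. Hence a nonzero ideal is $t^\alpha R=\{v\ge\alpha\}$ or $t^\alpha J=\{v>\alpha\}$, where $\alpha$ is the infimum of $v$ on the ideal, attained or not. This gives (A) and (D), and (C) holds because $tR$ is the least nonzero ideal. For $0\le\alpha\le1$ the criterion for $xy\neq0$ gives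
\begin{equation}\label{eq:hahnann}
l(t^\alpha R)=\{v>1-\alpha\}=t^{1-\alpha}J,\qquad l(t^\alpha J)=\{v\ge1-\alpha\}=t^{1-\alpha}R .
\end{equation}
(For the second formula: $x$ kills $t^{\alpha+\delta}$ for all $\delta>0$ exactly when $v(x)+\alpha\geq1$.) Hence $l(r(t^\alpha))=Rt^\alpha$, and maps from principal ideals are multiplications. It remains to treat $f\colon t^\alpha J\to R$ with $\alpha<1$. Choose $\varepsilon_1>\varepsilon_2>\cdots$ tending to $0$ with $\alpha+\varepsilon_1\le1$. On $t^{\alpha+\varepsilon_i}R$ the map $f$ is multiplication by some $x_i$, and $x_j-x_i\in\{v>1-\alpha-\varepsilon_i\}$ for $j>i$ by \eqref{eq:hahnann}. So for $\beta<1-\alpha$ the coefficient of $t^\beta$ in $x_i$ is the same for all $i$ with $\beta\le1-\alpha-\varepsilon_i$; call it $f_\beta$. Let $T=\{\beta<1-\alpha:f_\beta\neq0\}$. For $\beta_0<1-\alpha$ the set $T\cap[0,\beta_0]$ lies in the support of $x_i$ for large $i$, so it is well ordered. A nonempty subset of $T$ contains some $\beta_0$, and the least element of its part in $[0,\beta_0]$ is its least element; so $T$ is well ordered. The element $x=\sum_{\beta\in T}f_\beta t^\beta$ satisfies $x-x_i\in\{v>1-\alpha-\varepsilon_i\}$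 for all $i$. Hence $f$ is multiplication by $x$ on each $t^{\alpha+\varepsilon_i}R$, and so on their union $t^\alpha J$. This proves (B).

With $S=tR$, multiplication by $t^{1-\alpha}$ gives embeddings $R/t^\alpha J\to R$ for $0\le\alpha\le1$ and $R/t^\alpha R\to R/S$ for $0<\alpha\le 1$. We shall see that $R$ and $R/S$ are the only candidates for hulls in general.
\end{example}

\begin{example}\label{ex:triv}
Conditions (A)--(C) alone do not force a nil radical. Let $V=F[[t]]$, $E=F((t))/V$, and let $R=V\oplus E$ with $(v,e)(v',e')=(vv',ve'+v'e)$. We identify $E$ with $0\oplus E$ and put $E_n=t^{-n}V/V$. Since $vE=E$ for $0\neq v\in V$, an ideal not contained in $E$ contains $E$ and equals $t^nV\oplus E=t^nR$ for some $n$. The ideals inside $E$ are its $V$-submodules. So the ideals form the chain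
\[
0=E_0\subsetneq E_1\subsetneq E_2\subsetneq\cdots\subsetneq E\subsetneq\cdots\subsetneq t^2R\subsetneq tR=J\subsetneq R,
\]
and (A) and (C) hold. All these ideals except $E$ are principal, and $r(t^nR)=E_n$, $r(E_n)=t^nR$, so maps from them are multiplications. A map $f\colon E\to R$ is multiplication by some $x_n$ on $E_n$, with $x_{n+1}-x_n\in t^nR$. The $V$-components of the $x_n$ converge $t$-adically to some $x\in V$ with $x-x_n\in t^nR$ for all $n$, and $f$ is multiplication by $x$. So (B) holds. But $t\in J$ is not nilpotent, and $R$ is not hypercyclic by Proposition~\ref{prop:comm}. The condition that fails is (D): the ideal $E$ is not principal, and the ideals $cJ$ are the principal ideals $t^{n+1}R$ and $E_n$. Note that $E$ is completely prime, since $R/E\cong V$.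
\end{example}

\section{Self-injective chain rings and annihilator duality}\label{sec:duality}

This section collects what follows from (A), (B) and (C). The results are used both for hypercyclic rings and for the converse in Theorem~\ref{thm:structure}(2). The first point is that self-injectivity carries the chain condition from right ideals to left ideals.

\begin{lemma}\label{lem:AB}
Assume \textup{(A)} and \textup{(B)}.
\begin{enumerate}
\item[(i)] $l(r(a))=Ra$ for all $a\in R$.
\item[(ii)] The left ideals of $R$ are linearly ordered.
\item[(iii)] $r(a)\neq0$ for all $a\in J$.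
\item[(iv)] If $P\subsetneq J$ is completely prime, then $P\neq0$, and $P=aP=Pa$ for all $a\in J\setminus P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $b\,r(a)=0$, then $ax\mapsto bx$ is a well-defined homomorphism $aR\to R$. By (M1) it is left multiplication by some $y$, so $b=ya$. The inclusion $Ra\subseteq l(r(a))$ holds in any ring.

(ii) For $a,b\in R$, (A) gives $r(a)\subseteq r(b)$ or $r(b)\subseteq r(a)$, so $b\in Ra$ or $a\in Rb$ by (i). If left ideals $Y,Y'$ were incomparable, elements $a\in Y\setminus Y'$ and $b\in Y'\setminus Y$ would violate this.

(iii) If $r(a)=0$, then $aR\cong R$ is injective, so it is a nonzero direct summand of $R_R$, and $aR=R$ by (M4). This is impossible for $a\in J$.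

(iv) Let $a\in J\setminus P$. From $a\,r(a)=0\subseteq P$ we get $r(a)\subseteq P$, so $P\neq0$ by (iii). The chain condition on both sides gives $P\subseteq aR$ and $P\subseteq Ra$. If $p=ax\in P$, then $x\in P$, so $P\subseteq aP$; if $p=xa\in P$, then $x\in P$, so $P\subseteq Pa$. The reverse inclusions hold because $P$ is an ideal.
\end{proof}

In Examples~\ref{ex:hahn} and~\ref{ex:triv}, self-injectivity came from the possibility of passing to a limit of compatible elements $x_i$. Conversely, self-injectivity always provides such limits. The next lemma is the tool of Section~\ref{sec:series} and is used twice more in Section~\ref{sec:structure}.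

\begin{lemma}[Completeness]\label{lem:complete}
Assume \textup{(B)}. Let $(X_i,x_i)_{i\in I}$ be a nonempty family of right ideals $X_i$ and elements $x_i\in R$ such that for any $i,j\in I$, after possibly exchanging $i$ and $j$, we have $X_i\subseteq X_j$ and $x_j-x_i\in l(X_i)$. Then there is $x\in R$ with $x-x_i\in l(X_i)$ for all $i$.
\end{lemma}

\begin{proof}
The $X_i$ form a chain, so $X=\bigcup_iX_i$ is a right ideal. For $y\in X_i$ put $f(y)=x_iy$. If $y\in X_i\cap X_j$, with $i,j$ ordered as in the hypothesis, then $(x_j-x_i)y=0$, so $f$ is well defined. Any two elements of $X$ lie in a common $X_i$, so $f\colon X\to R$ is a homomorphism. By (M1) it is left multiplication by some $x$, and then $(x-x_i)X_i=0$ for all $i$.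
\end{proof}

Condition (C) concerns right ideals only, but under (A) and (B) the socle is the same on both sides.

\begin{proposition}\label{prop:socle}
Assume \textup{(A)--(C)} and put $S=l(J)$. Then $S=\operatorname{soc}(R_R)=r(J)$, so $SJ=JS=0$. The ideal $S$ is simple as a right module and as a left module, and it lies in every nonzero right or left ideal.
\end{proposition}

\begin{proof}
The ideal $S$ is a right vector space over $R/J$ whose subspaces are right ideals, so its dimension is at most one. Every simple right ideal is killed by $J$ on the right and so lies in $S$. By (C), $S$ is a simple right module and $S=\operatorname{soc}(R_R)$. For $0\neq k\in S$ we have $r(k)=J$, so $Rk=l(r(k))=l(J)=S$ by Lemma~\ref{lem:AB}(i). Hence $S$ is a simple left module, and therefore $JS=0$. Now $r(J)\supseteq S\neq0$ is a left vector space over $R/J$ whose subspaces are left ideals. By Lemma~\ref{lem:AB}(ii) it has dimension one, so $r(J)=S$. A nonzero one-sided ideal is comparable with $S$ and cannot lie properly inside it.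
\end{proof}

Whenever (A)--(C) hold, $S$ denotes this ideal. The next proposition says that $l$ and $r$ are mutually inverse, inclusion-reversing bijections between right ideals and left ideals, and that they act on the pair $cJ\subseteq cR$ as in \eqref{eq:hahnann}.

\begin{proposition}\label{prop:duality}
Assume \textup{(A)--(C)}.
\begin{enumerate}
\item[(i)] For $b\neq0$ we have $r(b)\subsetneq(S:b)=r(Jb)$, and $(S:b)/r(b)\cong S$.
\item[(ii)] $r(l(X))=X$ for every right ideal $X$.
\item[(iii)] $l(r(Y))=Y$ for every left ideal $Y$.
\item[(iv)] For $c\neq0$ there is $b\neq0$ with $l(cJ)=Rb$ and $l(cR)=Jb$.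
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Since $S=r(J)$, we have $bx\in S$ if and only if $Jbx=0$. Since $S\subseteq bR$, the map $x\mapsto bx$ sends $(S:b)$ onto $S\neq0$, and its kernel is $r(b)$.

(ii) Let $y\notin X$. We need $b$ with $bX=0$ and $by\neq0$. Since $(X:y)\subseteq J$, there are homomorphisms $(yR+X)/X\cong R/(X:y)\to R/J\cong S\subseteq R$, and the composite does not kill $y+X$. By (B) it extends to a homomorphism $R/X\to R$, and the image $b$ of $1+X$ has the required properties.

(iii) Suppose $y\in l(r(Y))\setminus Y$. Then $y\neq0$ and $Y\subsetneq Ry$, so $Y\subseteq Jy$ by Lemma~\ref{lem:nak}(ii), and $r(Y)\supseteq r(Jy)\supsetneq r(y)$ by (i). But $y\,r(Y)=0$ means $r(Y)\subseteq r(y)$, a contradiction.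

(iv) Since $cJ\subsetneq cR$, part (ii) gives $l(cJ)\supsetneq l(cR)$. If $y\in l(cJ)$, then $yc\in l(J)=S$. So $y\mapsto yc$ is a nonzero homomorphism of left modules $l(cJ)\to S$ with kernel $l(cR)$, and $l(cJ)/l(cR)\cong S$ is simple. Take $b\in l(cJ)\setminus l(cR)$. Then $l(cR)\subsetneq Rb$ by the chain condition, and $l(cJ)=Rb+l(cR)=Rb$. Finally $Jbc\subseteq JS=0$, so $Jb\subseteq l(cR)\subsetneq Rb$, and $l(cR)=Jb$ by Lemma~\ref{lem:nak}(ii).
\end{proof}

The last lemma of this section separates the situation of Example~\ref{ex:trunc} from that of Example~\ref{ex:hahn}.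

\begin{lemma}\label{lem:principal}
Assume \textup{(A)} and \textup{(B)}.
\begin{enumerate}
\item[(i)] For $c\in R$, we have $J=cR$ if and only if $J=Rc$.
\item[(ii)] If $J$ is principal on neither side, then for every $y\in J$ there are $y',y''\in J$ with $y\in y'J$ and $y\in Jy''$. In particular $J=J^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $J=cR$; we may assume $c\neq0$. Suppose $y\in J\setminus Rc$. Then $Rc\subsetneq Ry$, so $c=ty$ with $t\in J$. Writing $t=ct'$ we get $c=c\,t'y\in cJ$, so $c=0$, a contradiction. Hence $J=Rc$. The argument uses only the chain condition, which holds on both sides by Lemma~\ref{lem:AB}(ii), so its mirror image gives the converse.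

(ii) Choose $y'\in J\setminus yR$ and $y''\in J\setminus Ry$. Then $yR\subsetneq y'R$ and $Ry\subsetneq Ry''$, and Lemma~\ref{lem:nak}(ii) applies.
\end{proof}

\section{Hypercyclic rings satisfy (A)--(D)}\label{sec:translate}

In this section $R$ is local and right hypercyclic.

\begin{lemma}\label{lem:hyperAB}
Conditions \textup{(A)} and \textup{(B)} hold.
\end{lemma}

\begin{proof}
For a right ideal $I\neq R$ the module $E(R/I)$ is nonzero, cyclic and injective. By (M4) and (M3) it is uniform, and so is its submodule $R/I$. This is where locality enters decisively. If right ideals $X,Y$ were incomparable, then $X/(X\cap Y)$ and $Y/(X\cap Y)$ would be nonzero submodules of $R/(X\cap Y)$ with zero intersection. This proves (A).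

Let $E(R)=xR\supseteq R$, write $1=xs$ with $s\in R$, and put $K=\{y\in R:xy=0\}$. If $sy\in K$, then $y=xsy=0$. So $sR\cap K=0$ and $sR\neq0$, and $K=0$ because $R_R$ is uniform. Thus $E(R)\cong R$, which is (B).
\end{proof}

Every hull $E(R/I)$ is an injective cyclic module $R/K$. The next two lemmas say that such a $K$ is very small and that $I$ can be recovered from $K$ and one element.

\begin{lemma}\label{lem:injcyc}
If $K\neq R$ is a right ideal and $R/K$ is injective, then $K\subsetneq r(s)$ for all $s\in J$. In particular $K\subseteq r(J)$.
\end{lemma}

\begin{proof}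
Otherwise $r(s)\subseteq K$ for some $s\in J$, by (A). Then $sx\mapsto x+K$ is a well-defined homomorphism $sR\to R/K$. By (M1) there is $y\in R$ with $ys+K=1+K$. So $K$ contains the unit $1-ys$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:F}
For each right ideal $I\neq R$ there are $b\in R$ and a right ideal $K$ with $b\notin K$, $R/K$ injective, $I=(K:b)$ and $K=bI$.
\end{lemma}

\begin{proof}
Write $E(R/I)\cong R/K$ and let $b+K$ be the image of $1+I$. Since $R/I\to R/K$ is injective, $I=(K:b)$, and $b\notin K$ because $I\neq R$. Hence $K\subseteq bR$ by (A), which gives $K=b(K:b)=bI$.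
\end{proof}

To prove (C) we need a nonzero element of $l(J)$. It is natural to apply Lemma~\ref{lem:F} to $I=J$, but through Lemma~\ref{lem:injcyc} this may produce only a nonzero element of $r(J)$, an annihilator on the wrong side. The ideal $P=r(r(J))$ measures the discrepancy: $r(J)\subseteq l(J)$ holds exactly when $J\subseteq P$.

\begin{proposition}\label{prop:C}
Condition \textup{(C)} holds.
\end{proposition}

\begin{proof}
It suffices to show $l(J)\neq0$, since $l(J)$ is a right vector space over $R/J$ and its one-dimensional subspaces are simple right ideals. Suppose $l(J)=0$. Apply Lemma~\ref{lem:F} to $I=J$. If $K=0$, then $bJ=0$ with $b\neq0$, against the assumption. So $K\neq0$, and $T:=r(J)\supseteq K$ is a nonzero ideal by Lemma~\ref{lem:injcyc}.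

\emph{The ideal $P=r(T)$.} Let $k,k'\in T\setminus0$. By Lemma~\ref{lem:AB}(ii), after possibly exchanging them, $k'=sk$. Since $JT=0$, we have $s\in U$, so $r(k)=r(k')$. Hence $P=r(T)=r(k)$ for every $k\in T\setminus0$, and $P$ is a proper ideal. It is completely prime: if $xy\in P$ and $x\notin P$, then $0\neq kx\in T$ and $kxy=0$, so $y\in r(kx)=P$. Since $l(J)=0$, we have $TJ\neq0$, so $P\subsetneq J$, and Lemma~\ref{lem:AB}(iv) applies to $P$.

\emph{The ideal $Z=r(P)$.} We test hypercyclicity on $R/Z$. Here $Z\neq R$ as $P\neq0$, and $T\subseteq Z$ as $P\subseteq J$. For $a\in J\setminus P$ we have $P\,r(a)=Pa\,r(a)=0$, so by Lemma~\ref{lem:AB}(i)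
\begin{equation}\label{eq:Z}
r(a)\subseteq Z\quad\text{and}\quad l(Z)\subseteq l(r(a))=Ra\subseteq J\qquad(a\in J\setminus P).
\end{equation}
We claim $l(Z)=P$. The inclusion $P\subseteq l(r(P))$ is general. If $a\in l(Z)\setminus P$, then $a\in J\setminus P$ by \eqref{eq:Z}, so $a^2\in J\setminus P$, and \eqref{eq:Z} for $a^2$ gives $a\in Ra^2\subseteq Ja$. Then $a=0\in P$, a contradiction.

Apply Lemma~\ref{lem:F} to $Z$: we get new $b,K$ with $Z=(K:b)$ and $K=bZ$, and $K\subseteq T$ by Lemma~\ref{lem:injcyc}. Fix $a\in J\setminus P$.

If $b\in U$, then $Z=b^{-1}K\subseteq T$, so $Z=T$ and $K=bT=T$. Lemma~\ref{lem:injcyc} and \eqref{eq:Z} give $T=K\subsetneq r(a)\subseteq Z=T$, a contradiction.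

If $b\in J$, then $JbZ=JK\subseteq JT=0$, so $Jb\subseteq l(Z)=P$. Thus $b^2\in P$ and $b\in P$. Then $K=bZ\subseteq PZ=0$, so $b\neq0$, $Z=r(b)$ and $P=l(r(b))=Rb$. Now $b\in P=aP=aRb\subseteq Jb$, so $b=0$, a contradiction.
\end{proof}

Section~\ref{sec:duality} now applies in full, and Lemmas~\ref{lem:injcyc} and~\ref{lem:F} become a classification of right ideals.

\begin{proposition}\label{prop:D}
Every right ideal $I\neq R$ equals $r(b)$ or $(S:b)$ for some $b\neq0$. Condition \textup{(D)} holds.
\end{proposition}

\begin{proof}
In Lemma~\ref{lem:F} we have $b\neq0$, and $K\subseteq r(J)=S$, so $K=0$ or $K=S$. This is the first claim. For the second, let $b\neq0$ and pick $c\in(S:b)\setminus r(b)$. Then $r(b)\subsetneq cR$, and $(S:b)=cR+r(b)=cR$ because $(S:b)/r(b)$ is simple by Proposition~\ref{prop:duality}(i). Also $bcJ\subseteq SJ=0$, so $cJ\subseteq r(b)\subsetneq cR$, and $r(b)=cJ$ by Lemma~\ref{lem:nak}(ii). Finally $R=1R$.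
\end{proof}

\section{Completely prime ideals and the principal case}\label{sec:cp}

In Example~\ref{ex:triv} the right ideal that violates (D) is a completely prime ideal strictly below $J$. Such ideals never occur in a hypercyclic ring.

\begin{proposition}\label{prop:cp}
If $R$ is local and right hypercyclic, then $J$ is the only completely prime ideal of $R$.
\end{proposition}

\begin{proof}
Let $P\subsetneq J$ be completely prime and $a\in J\setminus P$. By Proposition~\ref{prop:D}, $P=r(b)$ or $P=(S:b)$ with $b\neq0$. Since $S\subseteq bR$, there is $x$ with $0\neq bx\in S$. If $P=r(b)$, then $x\notin P$, while $bxa\in SJ=0$ gives $xa\in P$; this contradicts $x,a\notin P$. If $P=(S:b)$, then $x\in P=Pa$ by Lemma~\ref{lem:AB}(iv), say $x=pa$ with $p\in P$. Then $bp\in S$ and $bx=(bp)a\in SJ=0$, a contradiction.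
\end{proof}

When $J$ is principal, a non-nilpotent generator produces a forbidden prime, namely the intersection of the powers of $J$; in Example~\ref{ex:triv} this intersection is $E$.

\begin{proposition}\label{prop:principal}
If $R$ is local and right hypercyclic and $J$ is principal as a right ideal or as a left ideal, then $J$ is nilpotent.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:principal}(i), $J=cR=Rc$, so $J^n=c^nR=Rc^n$ for all $n\ge0$, where $J^0=R$. Suppose that $c$ is not nilpotent. Then $c^n\notin J^{n+1}=c^nJ$ for all $n$, by Lemma~\ref{lem:nak}(i). Moreover $J^n\setminus J^{n+1}=c^nU=Uc^n$: an element $c^nu$ or $uc^n$ lies in $J^{n+1}$ if $u\in J$, and it does not if $u\in U$, because $J^{n+1}$ is an ideal not containing $c^n$. Let $Q=\bigcap_nJ^n$, an ideal with $Q\subsetneq J$ since $c\notin J^2$. If $x,y\notin Q$, then $x\in c^nU$ and $y\in Uc^m$ for some $n,m\geq0$, so $xy\in c^nUc^m=c^{n+m}U$ and $xy\notin J^{n+m+1}$. Thus $Q$ is completely prime, contradicting Proposition~\ref{prop:cp}. Hence $c^n=0$ for some $n$, and $J^n=0$.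
\end{proof}

\section{What a non-nilpotent element forces}\label{sec:nonnil}

In this section and the next, $R$ is local and right hypercyclic, and we assume, aiming at a contradiction, that
\[
a\in J\ \text{ is not nilpotent.}
\]
By Proposition~\ref{prop:principal} and Lemma~\ref{lem:principal}, $J$ is principal on neither side and $J=J^2\neq0$.

We return to the right ideal $W$ of Section~\ref{sec:examples}. There we studied the quotient $R/W$. Now (D) is available, and it is more efficient to ask which of the two forms $W$ itself has.

\begin{lemma}\label{lem:wv}
Let $W=\bigcup_{m\ge1}r(a^m)$. There are $w\in R$ and $v\in U$ with $W=wJ\neq0$ and $aw=wv$.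
\end{lemma}

\begin{proof}
The union is ascending, so $W$ is a right ideal, and $W\neq0$ by Lemma~\ref{lem:AB}(iii). If $aR\subseteq r(a^m)$, then $a^{m+1}=0$; so $r(a^m)\subseteq aR$ for all $m$ by (A), and $W\subseteq aR$. We claim $aW=W$. If $a^my=0$, then $a^m(ay)=0$, so $aW\subseteq W$. If $y\in W$, write $y=ax$; from $a^my=0$ we get $x\in r(a^{m+1})\subseteq W$, so $y\in aW$.

If $W=wR$, then $a^mw=0$ for some $m$, so $W=a^mW=0$, a contradiction. By (D), $W=wJ$ for some $w$, and $awJ=wJ\neq0$. Compare $awR$ and $wR$. If $awR\subsetneq wR$, then $aw\in wJ=awJ$, so $aw=0$ and $wJ=awJ=0$. If $wR\subsetneq awR$, then $w\in awJ=wJ$, so $w=0$. Both are impossible, so $awR=wR\neq0$, and $aw=wv$ with $v\in U$ by Lemma~\ref{lem:nak}(iii).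
\end{proof}

If $R$ were commutative, $w(a-v)=0$ would give $w=0$ at once. In general the relation transfers information from $a$ to the unit $v$. Each element of $W=wJ$ is killed by a power of $a$, so left multiplication by powers of $v$ pushes every element of $J$ into the fixed right ideal $r(w)$, which is strictly smaller than $J$. A two-sided ideal is stable under $v^{-1}$, so one that reaches beyond $r(w)$ must swallow $J$.

\begin{lemma}\label{lem:C}
Let $C=r(w)$. Then $C\subsetneq J$, and:
\begin{enumerate}
\item[(i)] $J=\bigcup_{m\ge0}v^{-m}cR$ for every $c\in J\setminus C$;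
\item[(ii)] there are $c_0,c_1,\ldots\in J\setminus C$ with $c_0R\subsetneq c_1R\subsetneq\cdots$ and $\bigcup_nc_nR=J$;
\item[(iii)] there is a largest ideal $N$ among the ideals properly contained in $J$, and $0\neq N\subseteq C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $w\neq0$ and $wJ\neq0$, we have $C\subseteq J$ and $C\neq J$.

(i) By induction $a^mw=wv^m$. For $j\in J$ the element $wj\in W$ is killed by some $a^m$, so $wv^mj=0$, that is, $v^mj\in C$. If $c\in J\setminus C$, then $C\subsetneq cR$, so $j\in v^{-m}cR$. The other inclusion holds because $J$ is an ideal.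

(ii) Fix $c\in J\setminus C$ and put $c_0=c$. Given $c_{n-1}\in J$, the right ideals $c_{n-1}R$ and $v^{-i}cR$ $(0\le i\le n)$ form a finite chain in $J$, whose largest member is principal and so differs from $J$. Choose $j\in J$ outside it, and by (i) choose $m$ with $j\in v^{-m}cR$. Put $c_n=v^{-m}c$. Then $c_nR\supseteq jR$ properly contains all members of the finite chain. So $\bigcup_nc_nR$ contains every $v^{-i}cR$ and equals $J$ by (i). Since $c_nR\supseteq cR\supsetneq C$, we have $c_n\notin C$.

(iii) By (i), an ideal containing some $c\in J\setminus C$ contains $J$. So every ideal properly contained in $J$ lies in $C$, and the sum $N$ of these ideals satisfies $N\subseteq C\subsetneq J$. Since $J^2=J\neq0$ and $S^2\subseteq SJ=0$, we have $S\subsetneq J$, so $0\neq S\subseteq N$.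
\end{proof}

From here on the elements $a,w,v$ are not used; only Lemma~\ref{lem:C}(ii), (iii) are. The ideal $N$ is prime: an ideal properly containing $N$ contains $J$, and a product of two such ideals contains $J^2=J\not\subseteq N$. It is not completely prime by Proposition~\ref{prop:cp}, so that proposition does not finish the proof. What we have is a gap: many right ideals, but no two-sided ideal, strictly between $N$ and $J$. To bring self-injectivity into play we pass to left annihilators. Put
\[
B=l(N).
\]
The right ideals $N\subseteq C\subsetneq c_0R\subsetneq c_1R\subsetneq\cdots\subsetneq J$ correspond to left ideals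
\begin{equation}\label{eq:leftchain}
B\supseteq l(c_0)\supseteq l(c_1)\supseteq\cdots\supseteq S,\qquad \textstyle\bigcap_nl(c_n)=l(J)=S .
\end{equation}
The gap between $N$ and $J$ now takes the following form.

\begin{lemma}\label{lem:B}
$B$ is a nonzero ideal with $r(B)=N$, and $B=l(c)R$ for every $c\in J\setminus C$. Consequently, for $z\in B$ and $c\in J\setminus C$ there is $d\in l(c)$ with $z\in dR$.
\end{lemma}

\begin{proof}
$B$ is an ideal because $N$ is, $B\supseteq S\neq0$, and $r(B)=N$ by Proposition~\ref{prop:duality}(ii). Let $c\in J\setminus C$. By the same proposition $r(l(c))=r(l(cR))=cR$, so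
\[
r\bigl(l(c)R\bigr)=\{x:Rx\subseteq r(l(c))\}=\{x:Rx\subseteq cR\}.
\]
This set $M$ is an ideal, since $l(c)R$ is one; it lies in $cR$ and contains every ideal that lies in $cR$. As $J$ is not principal, $M\subseteq cR\subsetneq J$, so $M\subseteq N$. As $N\subseteq C\subseteq cR$, also $N\subseteq M$. Hence $r(l(c)R)=N$, and Proposition~\ref{prop:duality}(iii), applied to the left ideal $l(c)R$, gives $l(c)R=l(N)=B$. For the last claim write $z=\sum d_ir_i$ with $d_i\in l(c)$ and use the chain condition.
\end{proof}

By (D), $B$ is either principal or of the form $eJ$. We exclude the first possibility, splitting according to the form of $N$, since by Proposition~\ref{prop:duality}(iv) this determines the form of $B$ as a left ideal. If $B$ is principal on both sides, then some $l(c)$ contains a generator of $B$, which puts $c$ into $r(B)=N$. Otherwise $B$ lies directly below a larger ideal $B'$, and the right annihilator of $B'/B$ is a completely prime ideal, to which Proposition~\ref{prop:cp} applies.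

\begin{proposition}\label{prop:notprincipal}
$B$ is not a principal right ideal. Hence $B=eJ$ for some $e\in R$.
\end{proposition}

\begin{proof}
Suppose $B=eR$, so $e\neq0$. By (D), $N=gJ$ or $N=gR$, with $g\neq0$ as $N\neq0$.

\emph{Case $N=gJ$.} By Proposition~\ref{prop:duality}(iv), $B=Rb$ for some $b$. We have $Re\subseteq B=eR$. If $b\in eJ$, then $B=Rb\subseteq ReJ\subseteq eRJ=eJ\neq eR$, a contradiction. So $b=eu$ with $u\in U$, and $B=bR=Rb$. Thus $N=r(B)=r(b)$. Take $c\in J\setminus C$. By Lemma~\ref{lem:B} there is $d\in l(c)\subseteq B=bR$ with $b\in dR$. So $dR=bR$, and $d=bu'$ with $u'\in U$ by Lemma~\ref{lem:nak}(iii). From $dc=0$ we get $u'c\in r(b)=N$, so $c\in N\subseteq C$ because $N$ is an ideal, a contradiction.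

\emph{Case $N=gR$.} By Proposition~\ref{prop:duality}(iv) there is $b'\neq0$ with $B=l(gR)=Jb'$ and $B':=l(gJ)=Rb'$. Since $gJ=NJ$ is an ideal, $B'$ is an ideal. Put $Q=\{x:B'x\subseteq B\}$. As $B'=Rb'$ and $B$ is a left ideal, $Q=\{x:b'x\in B\}$. The additive subgroup $Q$ is an ideal: for $x\in Q$ and $t\in R$ we have $B'tx\subseteq B'x\subseteq B$ and $B'xt\subseteq Bt\subseteq B$. It is proper since $b'\notin Jb'=B$. Let $x,y\notin Q$. Then $b'x\in B'\setminus B=Rb'\setminus Jb'$, so $b'x=ub'$ with $u\in U$, and $b'xy=u(b'y)\notin B$ because $b'y\notin B$. So $Q$ is completely prime, and $Q=J$ by Proposition~\ref{prop:cp}. This means $b'J\subseteq B=eR$. On the other hand $b'\notin eR$, so $eR\subsetneq b'R$ and $eR\subseteq b'J$. Thus $eR=b'J$, and $J=J^2$ gives $eR=b'J=(b'J)J=eRJ=eJ$, contradicting $e\neq0$.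

The last statement follows from (D).
\end{proof}

\section{Summing a series: proof of Theorem~\ref{thm:main}}\label{sec:series}

By Lemma~\ref{lem:complete}, a series $\sum_nd_n$ with $d_n\in l(c_n)$ has a sum in the following sense: each $y\in J$ lies in some $c_nR$ and is killed by all terms from $d_n$ on, so the series acts on $J$ from the left, and the action is left multiplication by an element $x\in R$. In Example~\ref{ex:hahn}, with $c_n=t^{1/(n+1)}$, the annihilators $l(c_n)=t^{1-1/(n+1)}J$ are ideals that shrink to $S$, and the terms of such a series become small in every sense. In the present situation the left ideals $l(c_n)$ also shrink to $S$ by \eqref{eq:leftchain}, but each of them generates all of $B$ as a right ideal. So the terms can be small on the left, which makes the series converge, and at the same time generate larger and larger right ideals, which should make the sum generate $B$.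

Two kinds of cancellation have to be prevented. Later terms must not destroy what the first terms achieved; for this we record the achievement as a statement about $x_{n+1}j_n$, where $x_{n+1}$ is a partial sum and $j_n\in J$ is a test element, and we let all later terms kill $j_n$. Earlier terms must not cancel a new term $d$; for this we arrange that on the test element they contribute only an element of $dj_nJ$. To make room for the test elements we pass to a subsequence of $(c_n)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $a\in J$ is not nilpotent, and keep the notation of Section~\ref{sec:nonnil}. Put $b_n=ec_n$. By Proposition~\ref{prop:notprincipal} and Lemma~\ref{lem:C}(ii), $B=eJ=\bigcup_nb_nR$. We construct $x_n\in R$, indices $0=k_0<k_1<\cdots$ and $j_n\in J$ such that $x_0=0$ and, for all $n\ge0$,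
\begin{equation}\label{eq:construct}
x_{n+1}-x_n\in l(c_{k_n}),\qquad b_n\in x_{n+1}j_nR,\qquad j_n\in c_{k_{n+1}}R .
\end{equation}
Let $x_n$ and $k_n$ be given.

If $b_n\in x_nJ$, put $x_{n+1}=x_n$ and choose $j_n\in J$ with $b_n=x_nj_n$.

If $b_n\notin x_nJ$, then $x_nJ\subsetneq b_nR$ by the chain condition. Since $B$ is not principal, there is $z\in B\setminus b_nR$, and Lemma~\ref{lem:B} gives $d\in l(c_{k_n})$ with $z\in dR$. Then $dR\supseteq zR\supsetneq b_nR$, so $b_n=dj_n$ with $j_n\in J$ by Lemma~\ref{lem:nak}(ii). Now $x_nj_nR\subseteq x_nJ\subsetneq b_nR$, so $x_nj_n=b_ns$ with $s\in J$ by the same lemma. Put $x_{n+1}=x_n+d$. Then $x_{n+1}j_n=b_n(1+s)$ with $1+s\in U$, so $b_n\in x_{n+1}j_nR$.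

In both cases choose $k_{n+1}>k_n$ with $j_n\in c_{k_{n+1}}R$, which is possible by Lemma~\ref{lem:C}(ii). This completes the construction.

For $m\ge n$ the difference $x_m-x_n$ is a sum of elements of $l(c_{k_i})\subseteq l(c_{k_n})$ with $n\le i<m$. Lemma~\ref{lem:complete}, applied to the pairs $(c_{k_n}R,x_n)$, gives $x\in R$ with $x-x_n\in l(c_{k_n})$ for all $n$. For $n=0$ this says $x\in l(c_0)\subseteq B$, so $xR\subseteq B$. Since $j_n\in c_{k_{n+1}}R$, we have $xj_n=x_{n+1}j_n$, and \eqref{eq:construct} gives $b_n\in xj_nR\subseteq xR$ for all $n$. Hence $B=xR$, contradicting Proposition~\ref{prop:notprincipal}. So every element of $J$ is nilpotent.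
\end{proof}

\section{Proof of Theorem~\ref{thm:structure}}\label{sec:structure}

\subsection*{Part (1): the duo property}
The chain property is Lemma~\ref{lem:hyperAB}, and the last statement is Proposition~\ref{prop:principal}. Let $c\neq0$ and $t\in R$. If $tc\notin cR$, then $cR\subsetneq tcR$, so $c=tcs$ with $s\in J$. Iterating, $c=t^ncs^n$ for all $n$, and $c=0$ because $s$ is nilpotent by Theorem~\ref{thm:main}. If $ct\notin Rc$, then $Rc\subsetneq Rct$ by Lemma~\ref{lem:AB}(ii), so $c=sct$ with $s\in J$, and $c=s^nct^n=0$ for large $n$. Both conclusions contradict $c\neq0$, so $Rc\subseteq cR\subseteq Rc$.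

\subsection*{Part (2): the characterization}
Necessity of (A)--(D) is Lemma~\ref{lem:hyperAB} and Propositions~\ref{prop:C} and~\ref{prop:D}. For sufficiency we embed each cyclic module in $R$ or in $R/S$, as in Example~\ref{ex:hahn}. The second target is needed only when $J$ is not principal, and only then is it injective for $J\neq 0$ and $S\neq R$: if $J=tR\neq0$ and $R/S$ is nonzero and injective, the proof of Lemma~\ref{lem:injcyc}, which uses only (A), gives $S\subsetneq r(t)=r(Rt)=r(J)=S$.

\begin{lemma}\label{lem:RS}
Assume \textup{(A)--(D)}, and suppose that $J$ is principal on neither side. Then $R/S$ is an injective right module.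
\end{lemma}

\begin{proof}
By (M1) and (D) it suffices to show that every homomorphism $f$ from $aR$ or from $cJ$ to $R/S$ has the form $f(y)=xy+S$.

\emph{Maps $f\colon aR\to R/S$.} We may assume $a\neq0$. Let $f(a)=u+S$. We show $u\in Ra$; then $u=xa$ and $x$ is as required. Since $f$ is well defined, $u\,r(a)\subseteq S=r(J)$, so $Ju\subseteq l(r(a))=Ra$. Suppose $u\notin Ra$. Then $Ra\subsetneq Ru$, so $a=tu$ with $t\in J$. By Lemma~\ref{lem:principal}(ii), $t=ij$ with $i,j\in J$. Since $ju\in Ra$, there is $q$ with $ju=qa=(qi)ju$, so $ju=0$ by Lemma~\ref{lem:nak}(i) and $a=iju=0$, a contradiction.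

\emph{Maps $f\colon cJ\to R/S$.} For each $j\in J$ the first part gives $x_j\in R$ with $f(y)=x_jy+S$ for $y\in cjR$. Different choices agree only modulo $S$, but $J$ kills $S$, so they agree exactly on the smaller right ideals $cjJ$. Indeed, if $cjR\subseteq cj'R$, then $cjJ\subseteq cj'J$ and $(x_{j'}-x_j)cj\in S$, so $(x_{j'}-x_j)cjJ\subseteq SJ=0$. Lemma~\ref{lem:complete}, applied to the pairs $(cjJ,x_j)_{j\in J}$, gives $x$ with $(x-x_j)cjJ=0$ for all $j$. By Lemma~\ref{lem:principal}(ii), every $y\in cJ$ lies in some $cjJ$, and then $f(y)=x_jy+S=xy+S$.
\end{proof}

Assume (A)--(D) and let $X\neq R$ be a right ideal. We show that $E(R/X)$ is cyclic. If $X=0$, then $E(R)=R$. By (D), the following cases remain.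

\emph{$X=cJ$ with $c\neq0$.} By Proposition~\ref{prop:duality}(iv) and (ii), $l(X)=Rb$ with $b\neq0$ and $X=r(l(X))=r(b)$. So $R/X\cong bR$, which is essential in the injective module $R$, and $E(R/X)\cong R$.

\emph{$X=cR$ with $0\neq c\in J$, and $J$ principal on one side.} By Lemma~\ref{lem:principal}(i), $J=tR=Rt$. Write $c=c't$; then $c'\neq0$ and $X=c'tR=c'J$, which is the previous case.

\emph{$X=cR$ with $0\neq c\in J$, and $J$ principal on neither side.} By Proposition~\ref{prop:duality}, $l(X)=Jb$ with $b\neq0$ and $X=r(Jb)=(S:b)$. So $x+X\mapsto bx+S$ embeds the nonzero module $R/X$ in $R/S$, which is uniform by the chain condition and injective by Lemma~\ref{lem:RS}. Hence $E(R/X)\cong R/S$.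

\subsection*{Part (3): left--right symmetry}
Let $R$ be right hypercyclic. By part (2), applied to the opposite ring, it suffices to verify the left-hand versions of (A)--(D). Left ideals are linearly ordered by Lemma~\ref{lem:AB}(ii), and $S$ is a simple left ideal by Proposition~\ref{prop:socle}. By part (1), left ideals, right ideals and ideals coincide. For $c\neq0$ both $cJ$ and $Jc$ are the largest ideal properly contained in $cR=Rc$, by Lemma~\ref{lem:nak}(ii), so $cJ=Jc$. By (D), every left ideal is $Rc$ or $Jc$.

It remains to prove left self-injectivity. Let $X$ be a left ideal and $f\colon X\to R$ a homomorphism of left modules; we need $x$ with $f(y)=yx$ for all $y\in X$. For $y\in X$ we have $l(y)f(y)=0$, so $f(y)\in r(l(yR))=yR$ by Proposition~\ref{prop:duality}(ii). Choose $x_y$ with $f(y)=yx_y$; then $f(z)=zx_y$ for all $z\in Ry$. The element $x_y$ is determined modulo $r(y)$, whereas Lemma~\ref{lem:complete} works modulo left annihilators. The duality converts one into the other. The right ideal $A_y=r(y)$ is also a left ideal, so for $X_y=r(A_y)$ we have $l(X_y)=A_y$ by Proposition~\ref{prop:duality}(iii). Given $y,y'\in X$,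 we may assume $Ry\subseteq Ry'$. Then $A_{y'}\subseteq A_y$, so $X_y\subseteq X_{y'}$, and $yx_{y'}=f(y)=yx_y$, so $x_{y'}-x_y\in A_y=l(X_y)$. Lemma~\ref{lem:complete} gives $x$ with $x-x_y\in l(X_y)=r(y)$ for all $y\in X$, that is, $yx=yx_y=f(y)$. By the left-hand version of (M1), ${}_RR$ is injective. So $R$ is left hypercyclic. The converse is the same statement for the opposite ring.

\subsection*{Part (4): nil but not nilpotent}
The ring $R=D/\{v>1\}$ of Example~\ref{ex:hahn} is commutative and local, it satisfies (A)--(D), and its radical is not nilpotent. It is hypercyclic by part (2). This completes the proof of Theorem~\ref{thm:structure}. \qed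

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde{}srivastava/JainSrivastavaSurveyNew1.pdf}.

\end{thebibliography}
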